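# Perfect equistable graphs are general partition graphs

## Stable sets, equistability, partitions and strong cliques

All graphs are finite and simple, with nonempty vertex set. In small examples I write $ac$ for the set $\{a,c\}$, and $P_n$ denotes the path on $n$ vertices, whose vertices are listed in order along the path.

**Definition (stable set).** A *stable set* in $G=(V,E)$ is a set of pairwise non-adjacent vertices. It is *maximal* if it is not properly contained in another stable set. We write $\mathcal S$ for the set of maximal stable sets of $G$, and $m=|\mathcal S|$.

Every stable set extends to a maximal one, so $m\ge 1$ and every vertex lies in a member of $\mathcal S$. For $P_3=a,b,c$ we have $\mathcal S=\{ac,\,b\}$. For $P_4=a,b,c,d$ we have $\mathcal S=\{ac,\,ad,\,bd\}$; note that $ad$, the two endpoints, is maximal.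

**Definition (equistable graph).** $G$ is *equistable* if there is a mapping $\varphi:V\to[0,1]$ such that for all $S\subseteq V$,
$$S\text{ is a maximal stable set}\iff \varphi(S):=\sum_{v\in S}\varphi(v)=1 .$$

The word "all" matters: *every* other subset, stable or not, must miss the value $1$. For $P_3$ take $\varphi(b)=1$ and $\varphi(a)=\varphi(c)=\tfrac12$. The eight subsets $\emptyset,a,c,b,ac,ab,bc,abc$ have weights $0,\tfrac12,\tfrac12,1,1,\tfrac32,\tfrac32,2$, so exactly $b$ and $ac$ have weight $1$, and $P_3$ is equistable. We exclude the graph with no vertices because there $\emptyset$ would be a maximal stable set of weight $0$.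

**Definition (general partition graph).** $G$ is a *general partition graph* if there are a set $U$ and non-empty subsets $U_x\subseteq U$, one for each $x\in V$, such that two distinct vertices $x,y$ are adjacent if and only if $U_x\cap U_y\ne\emptyset$, and for every maximal stable set $S$ the sets $\{U_x:x\in S\}$ form a partition of $U$.

For $P_3$ take $U=\{\alpha,\beta\}$, $U_a=\{\alpha\}$, $U_b=\{\alpha,\beta\}$, $U_c=\{\beta\}$. The only disjoint pair is $U_a,U_c$, matching the only non-adjacent pair, and both $\{U_b\}$ and $\{U_a,U_c\}$ partition $U$.

**Definition (perfect graph).** $G$ is *perfect* if for every induced subgraph $H$ the chromatic number of $H$ equals the size of a largest clique of $H$.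

Bipartite graphs are perfect: an induced subgraph is bipartite, so both numbers are $2$ if it has an edge and $1$ otherwise. The cycle $C_5$ is not perfect, since its chromatic number is $3$ and its largest cliques have size $2$.

**Definition (strong clique).** A clique $K$ is *strong* if $K\cap S\neq\emptyset$ for all $S\in\mathcal S$.

A clique and a stable set share at most one vertex, so $K$ is strong if and only if $|K\cap S|=1$ for all $S\in\mathcal S$. In $P_4$ the edge $ab$ is strong, since it meets $ac$, $ad$ and $bd$; by symmetry so is $cd$. The middle edge $bc$ is not strong: it misses $ad$.

We can now ask the question, which is taken from "Equistarable Bipartite Graphs" (https://conferences.matheo.si/event/19/contributions/244/attachments/112/208/Chiarelli_slides.pdf): **is every perfect equistable graph a general partition graph?** In other words, if numbers can single out the maximal stable sets of a perfect graph, can a set partition do so too? The answer is yes.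

**Theorem 1.** Every perfect equistable graph is a general partition graph.

The converse holds for all graphs (Orlin's theorem; it is part of Lemma 6 below), so for perfect graphs the two notions coincide.

## Small graphs, and the identity hidden in $P_4$

*Complete graphs.* In $K_n$ the maximal stable sets are the singletons. Taking $\varphi\equiv1$ gives $\varphi(S)=|S|$, so $K_n$ is equistable. Taking $U$ to be a one-element set with $U_x=U$ for all $x$ shows that it is a general partition graph.

*The cycle $C_4=1,2,3,4$.* Here $\mathcal S=\{13,24\}$. Put $\varphi(1)=\tfrac15$, $\varphi(3)=\tfrac45$, $\varphi(2)=\tfrac25$, $\varphi(4)=\tfrac35$. The edges $12,23,34,41$ weigh $\tfrac35,\tfrac65,\tfrac75,\tfrac45$, singletons weigh less than $1$, sets of at least three vertices properly contain $13$ or $24$ and so weigh more than $1$, and $\emptyset$ weighs $0$. So $C_4$ is equistable. For the partition, let $U$ be the set of the four edges and $U_x$ the set of the two edges at $x$: adjacent vertices share an edge, opposite ones do not, and two opposite vertices together account for all four edges.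

*The path $P_4=a,b,c,d$.* A weighting would satisfy $\varphi(a)+\varphi(c)=\varphi(a)+\varphi(d)=\varphi(b)+\varphi(d)=1$. Adding the first and third equations and subtracting the second gives
$$\varphi(b)+\varphi(c)=1+1-1=1,$$
but $bc$ is an edge. So $P_4$ is not equistable. It is not a general partition graph either: from the partitions, $U_c=U\setminus U_a=U_d$ and $U_b=U\setminus U_d=U_a$, so $U_b\cap U_c=U_a\cap U_c=\emptyset$ although $bc$ is an edge.

*The path $P_5=a,b,c,d,e$.* Here $\mathcal S=\{ace,\,ad,\,bd,\,be\}$. A weighting would satisfy
$$\varphi(c)=\varphi(ace)+\varphi(bd)-\varphi(ad)-\varphi(be)=1+1-1-1=0 ,$$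
and then $\varphi(ae)=1$ although $ae$ is not maximal. So $P_5$ is not equistable.

Write $\chi_A\in\{0,1\}^V$ for the incidence vector of $A$. The two obstructions are the vector identities
$$\chi_{bc}=\chi_{ac}-\chi_{ad}+\chi_{bd}\ \text{ in }P_4,\qquad \chi_{c}=\chi_{ace}+\chi_{bd}-\chi_{ad}-\chi_{be}\ \text{ in }P_5. \tag{1}$$
In each, a bad set is an *integer* combination of maximal stable sets. The coefficients sum to $1$ for the bad edge and to $0$ for the bad vertex. Also, in $P_4$ the bad edge $bc$ is in no strong clique. In $P_5$ the bad vertex $c$ is in no strong clique: the cliques containing $c$ are $c$, $bc$, $cd$; both $c$ and $bc$ miss $ad$, and $cd$ misses $be$. The proof will produce such combinations whenever a vertex or an edge lies in no strong clique.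

## Partition representations are covers by strong cliques

The first task is to remove the set $U$ from the problem. The following criterion is due to McAllister, DeTemple, Harary and Robertson.

**Lemma 1.** A graph $G$ is a general partition graph if and only if every vertex and every edge of $G$ lies in a strong clique.

**Proof.** ($\Leftarrow$) Here we build the representation. Let $U$ be the set of all strong cliques, and let $U_x=\{K\in U:x\in K\}$, which is non-empty because $x$ lies in a strong clique. If $x,y$ are distinct and adjacent, some strong clique contains both, so $U_x\cap U_y\ne\emptyset$. If they are distinct and non-adjacent, no clique contains both, so $U_x\cap U_y=\emptyset$. For $S\in\mathcal S$, each $K\in U$ contains exactly one vertex of $S$, that is, lies in exactly one of the sets $U_x$, $x\in S$. So these sets partition $U$.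

($\Rightarrow$) Here we read strong cliques off the representation. For $i\in U$ let $K_i=\{x:i\in U_x\}$. Any two distinct members $x,y$ of $K_i$ have $i\in U_x\cap U_y$, so they are adjacent, and $K_i$ is a clique. It is strong: for $S\in\mathcal S$ the sets $U_x$, $x\in S$, cover $i$, so some $x\in S$ lies in $K_i$. Every vertex $x$ lies in $K_i$ for any $i\in U_x\neq\emptyset$, and every edge $xy$ lies in $K_i$ for any $i\in U_x\cap U_y\neq\emptyset$. $\square$

So we must prove that in a perfect equistable graph every vertex and every edge lies in a strong clique. On the side of equistability we record one fact.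

**Lemma 2.** If $\varphi$ is as in the definition of equistability, then $\varphi(v)>0$ for all $v$.

**Proof.** Let $v\in S\in\mathcal S$. If $\varphi(v)=0$, then $\varphi(S\setminus\{v\})=\varphi(S)=1$, so $S\setminus\{v\}$ is a maximal stable set. But it is properly contained in the stable set $S$, a contradiction. $\square$

## Linear programming duality and its fractional output

Here is the natural first attempt. Let $G$ be perfect and equistable with weighting $\varphi$. By the perfect graph theorem, the complement of $G$ is perfect, and Chvátal's theorem, applied to the complement, says that the polytope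
$$\{x\in\mathbb R^V: x\ge 0,\ x(S)\le 1\ \text{for all } S\in\mathcal S\},\qquad x(S)=\sum_{v\in S}x_v,$$
is the convex hull of the vectors $\chi_K$, $K$ a clique. Let $Q$ be its face given by $x(S)=1$ for all $S\in\mathcal S$. If $x\in Q$ is a convex combination $\sum\lambda_K\chi_K$ with all $\lambda_K>0$, then $1=\sum_K\lambda_K|K\cap S|$ with every $|K\cap S|\le 1$, which forces $|K\cap S|=1$ for all $S\in\mathcal S$. So $Q$ is the convex hull of the *strong* cliques.

Since $\varphi\in Q$ and $\varphi>0$, every vertex lies in a strong clique. That settles the vertices.

Now suppose an edge $uv$ lies in no strong clique. Each strong clique contains at most one of $u,v$, and some strong clique contains $u$, so $\max\{x_u+x_v:x\in Q\}=1$. By duality (the dual variables are free in sign, since the constraints are equations) there are real numbers $y_S$ with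
$$T:=\sum_{S}y_S\chi_S\ \ge\ \chi_{uv},\qquad \sum_S y_S=1 .$$
Then $\sum_vT(v)\varphi(v)=\sum_Sy_S\varphi(S)=1$. For a strong clique $K$ we have $\sum_{z\in K}T(z)=\sum_Sy_S|K\cap S|=1$, so $0\le T\le 1$ and $T(u)=T(v)=1$. If $T$ were the incidence vector of a set $A$, then $A$ would be a non-stable set of weight $1$, and the proof would be over.

This is exactly where it stops. The numbers $y_S$ are real, so $T$ may be fractional, and equistability speaks only about sets. This does happen. Take the disjoint union of $P_4=a,b,c,d$ and an edge $pq$; it is bipartite, hence perfect. Its maximal stable sets are $S\cup\{p\}$ and $S\cup\{q\}$ with $S\in\{ac,ad,bd\}$. Its vertices are covered by the strong cliques $ab$, $cd$, $pq$, and the edge $bc$ is in no strong clique. Give the four sets $acp,acq,bdp,bdq$ the coefficient $\tfrac12$ and $adp,adq$ the coefficient $-\tfrac12$. The sum of the coefficients is $1$, and $T$ is $1$ on $b,c$, $0$ on $a,d$, and $\tfrac12$ on $p,q$. This is an optimal dual solution, and $T$ is not the incidence vector of a set.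

We need *integers* $y_S$, of both signs. A min-max theorem with integers is available for perfect graphs, but it concerns covers, which use stable sets with non-negative multiplicities. The way past the obstacle is to add every maximal stable set once to the demand, cover the enlarged demand integrally, and then subtract every maximal stable set once.

## Weighted cliques, integer covers and replication

For $w\in\mathbb Z_{\ge0}^V$ and $A\subseteq V$ put $w(A)=\sum_{v\in A}w_v$.

**Definition ($\omega_w$ and $\chi_w$).** Let $\omega_w$ be the maximum of $w(K)$ over cliques $K$. Let $\chi_w$ be the least $r$ such that there are $S_1,\dots,S_r\in\mathcal S$, repetitions allowed, with $\sum_i\chi_{S_i}\ge w$ coordinatewise.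

For $P_4$ and $w=(2,2,2,2)$ the heaviest cliques are the edges, so $\omega_w=4$, and the sets $ac,ac,bd,bd$ cover $w$, so $\chi_w\le4$. Always
$$\chi_w\ge\omega_w, \tag{2}$$
because for a clique $K$ and a cover of size $r$ we have $w(K)\le\sum_{i=1}^r|K\cap S_i|\le r$. Hence $\chi_w=4$ here. Equality can fail without perfection: for $C_5$ and $w\equiv1$ we have $\omega_w=2$ and $\chi_w=3$, as two stable sets cover at most four vertices.

A *twin* of a vertex $x$ is a new vertex $x'$ adjacent to $x$ and to all neighbors of $x$. For example, adding a twin to an endpoint of $K_2$ gives $K_3$.

**Lemma 3 (Lovász 1972, replication).** If $G$ is perfect and $w\in\mathbb Z_{\ge1}^V$, then $\chi_w=\omega_w$.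

**Proof.** **Step 1: adding a twin preserves perfection.** Let $G$ be perfect and let $G'$ arise by adding a twin $x'$ of $x$. An induced subgraph of $G'$ that misses $x$ or $x'$ is isomorphic to an induced subgraph of $G$ (if it misses $x$, let $x$ take the role of $x'$). One that contains both arises by adding a twin of $x$ to an induced subgraph of $G$ containing $x$, which is again perfect. So it suffices to show that the chromatic number of $G'$ itself equals its clique number, for every perfect $G$. Let $\omega$ be the clique number of $G$.

If $x$ lies in a maximum clique of $G$, adding $x'$ to it gives a clique of size $\omega+1$, and $G'$ has clique number $\omega+1$, since removing $x'$ from a clique of $G'$ leaves a clique of $G$. An $\omega$-coloring of $G$ plus a new color for $x'$ uses $\omega+1$ colors.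

If $x$ lies in no maximum clique, we find an $\omega$-coloring of $G'$; this suffices, since $G'$ contains a clique of size $\omega$. Take an $\omega$-coloring of $G$ and let $A$ be the class containing $x$. A clique of size $\omega$ uses all $\omega$ colors, so it meets $A$, and in a vertex other than $x$. Hence $G-(A\setminus\{x\})$ has clique number at most $\omega-1$, and, being an induced subgraph of a perfect graph, it is $(\omega-1)$-colorable. The vertices of $G'$ not yet colored form $(A\setminus\{x\})\cup\{x'\}$. This set is stable, because $x'$ is adjacent to a vertex $z\ne x$ of $G$ only if $x$ is. It serves as one more class.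

**Step 2: replicate according to $w$.** Let $G^w$ be obtained by replacing each $v$ by $w_v\ge1$ mutually adjacent copies, where copies of distinct $u,v$ are adjacent exactly when $uv\in E$. It arises from $G$ by adding twins one at a time, so it is perfect by Step 1. A clique of $G^w$ consists of copies of the vertices of a clique $K$ of $G$, so it has at most $w(K)$ vertices, and taking all copies attains $w(K)$. So the clique number of $G^w$ is $\omega_w$.

**Step 3: project a coloring.** Color $G^w$ with $\omega_w$ colors. Each class contains at most one copy of each vertex, and it projects to a stable set of $G$. The $w_v$ copies of $v$ get distinct colors, so these $\omega_w$ stable sets cover each $v$ exactly $w_v$ times. Extend each to a maximal stable set: we obtain a cover of $w$ by $\omega_w$ members of $\mathcal S$, so $\chi_w\le\omega_w$. With (2), equality holds. $\square$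

## Shifting the demand by the sum of all maximal stable sets

Let
$$\sigma=\sum_{S\in\mathcal S}\chi_S .$$
Every vertex lies in a member of $\mathcal S$, so $\sigma_v\ge1$ for all $v$. For a clique $K$,
$$\sigma(K)=\sum_{S\in\mathcal S}|K\cap S|\quad\text{equals } m \text{ if } K \text{ is strong, and is at most } m-1 \text{ otherwise.} \tag{3}$$
So $\sigma$ detects strong cliques with a gap of $1$. That gap is what makes the next lemma work.

**Lemma 4.** Let $G$ be any graph, let $F$ be a single vertex or (the vertex set of) an edge, and let $w=\sigma+\chi_F$. Suppose $\chi_w=\omega_w$ and no strong clique contains $F$. Then there are integers $(y_S)_{S\in\mathcal S}$ with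
$$T:=\sum_Sy_S\chi_S\ \ge\ \chi_F\ (\ge0),\qquad \sum_Sy_S=|F|-1 .$$

**Proof.** **Step 1: bound $\omega_w$.** For a clique $K$ we have $w(K)=\sigma(K)+|K\cap F|$. If $K$ is strong, then $\sigma(K)=m$, and $|K\cap F|\le|F|-1$ because $F\not\subseteq K$. If $K$ is not strong, then $\sigma(K)\le m-1$ and $|K\cap F|\le|F|$. In both cases $w(K)\le m+|F|-1$.

**Step 2: cover.** Hence $\chi_w=\omega_w\le m+|F|-1$. Adding arbitrary further members of $\mathcal S$ to an optimal cover, we obtain exactly $m+|F|-1$ sets $S_1,\dots,S_{m+|F|-1}\in\mathcal S$ with $\sum_i\chi_{S_i}\ge\sigma+\chi_F$.

**Step 3: subtract.** Put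
$$T=\sum_i\chi_{S_i}-\sum_{S\in\mathcal S}\chi_S .$$
Then $T\ge\chi_F$. Here $y_S$ is the number of indices $i$ with $S_i=S$, minus $1$, which is an integer, and $\sum_Sy_S=(m+|F|-1)-m=|F|-1$. $\square$

The lemma recovers both identities in (1). In $P_4$ with $F=bc$: $m=3$, $\sigma=(2,1,1,2)$, $w=(2,2,2,2)$, $\omega_w=4=m+|F|-1$. The cover $ac,ac,bd,bd$ gives
$$T=2\chi_{ac}+2\chi_{bd}-(\chi_{ac}+\chi_{ad}+\chi_{bd})=\chi_{ac}+\chi_{bd}-\chi_{ad}=\chi_{bc}.$$
In $P_5$ with $F=c$: $m=4$, $\sigma=(2,2,1,2,2)$, $w=(2,2,2,2,2)$, $\omega_w=4=m+|F|-1$. The cover $ace,ace,bd,bd$ gives
$$T=2\chi_{ace}+2\chi_{bd}-(\chi_{ace}+\chi_{ad}+\chi_{bd}+\chi_{be})=\chi_c.$$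

## From integer combinations to strong cliques

For $\varphi:V\to\mathbb R$ and $T\in\mathbb Z^V$ put $\varphi(T)=\sum_vT(v)\varphi(v)$, so that $\varphi(\chi_A)=\varphi(A)$ and $\varphi$ is linear in $T$. The next lemma isolates what is really used: the equalities $\chi_w=\omega_w$, and less than equistability, because nothing is asked of the weights of stable sets that are not maximal.

**Lemma 5.** Let $G$ be a graph such that $\chi_w=\omega_w$ for $w=\sigma+\chi_F$, for every vertex and every edge $F$. Suppose there is $\varphi:V\to(0,\infty)$ with $\varphi(S)=1$ for all $S\in\mathcal S$ and $\varphi(A)\ne1$ for every non-stable $A\subseteq V$. Then every vertex and every edge of $G$ lies in a strong clique.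

**Proof.** **Step 1: vertices, where positivity gives the contradiction.** Suppose $x$ lies in no strong clique. Lemma 4 with $F=\{x\}$ gives $T=\sum_Sy_S\chi_S\ge\chi_{\{x\}}$ with $\sum_Sy_S=0$, so
$$\varphi(T)=\sum_Sy_S\varphi(S)=\sum_Sy_S=0 .$$
But $T\ge0$, $T(x)\ge1$ and $\varphi>0$ give $\varphi(T)\ge\varphi(x)>0$, a contradiction.

**Step 2: for edges, show that $T$ is the incidence vector of a set.** Suppose the edge $uv$ lies in no strong clique. Lemma 4 with $F=\{u,v\}$ gives an integer vector $T=\sum_Sy_S\chi_S\ge\chi_{\{u,v\}}$ with $\sum_Sy_S=1$. For every strong clique $K$,
$$\sum_{z\in K}T(z)=\sum_Sy_S|K\cap S|=\sum_Sy_S=1 .$$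
Since $T\ge0$, this gives $T(z)\le1$ for all $z\in K$. By Step 1 every vertex lies in some strong clique, so $0\le T\le1$ everywhere. As $T$ is integral, $T\in\{0,1\}^V$, that is, $T=\chi_A$ for some $A\subseteq V$. From $T\ge\chi_{\{u,v\}}$ we get $A\supseteq\{u,v\}$.

**Step 3: weigh $A$.** We have $\varphi(A)=\varphi(T)=\sum_Sy_S\varphi(S)=\sum_S y_S=1$. But $A$ contains the edge $uv$, so it is not stable, a contradiction. $\square$

The order of the steps matters: the upper bound $T\le1$ for an edge uses that the vertices have already been covered.

**Proof of Theorem 1.** Let $G$ be perfect and equistable with weighting $\varphi$. By Lemma 2, $\varphi>0$. By equistability, $\varphi(S)=1$ for $S\in\mathcal S$ and $\varphi(A)\ne1$ for non-stable $A$. Since $\sigma\ge1$ coordinatewise, each $w=\sigma+\chi_F$ lies in $\mathbb Z_{\ge1}^V$, so Lemma 3 gives $\chi_w=\omega_w$. Lemma 5 shows that every vertex and every edge lies in a strong clique, and Lemma 1 shows that $G$ is a general partition graph. $\blacksquare$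

## Strong equistability and five equivalent properties

**Definition (strongly equistable; Mahadev–Peled–Sun).** $G$ is *strongly equistable* if for every $c\le1$ and every nonempty $A\subseteq V$ with $A\notin\mathcal S$ there is $\varphi:V\to(0,\infty)$ with $\varphi(S)=1$ for all $S\in\mathcal S$ and $\varphi(A)\neq c$.

Here $\varphi$ may depend on $A$ and $c$. For $P_3=a,b,c'$ (the last vertex is renamed to avoid a clash with the number $c$), the positive weightings with $\varphi(S)=1$ on $\mathcal S$ are $\varphi(b)=1$, $\varphi(a)=t$, $\varphi(c')=1-t$ with $0<t<1$. The nonempty sets outside $\mathcal S$ are $a$ and $c'$, whose weights $t$ and $1-t$ avoid any given value for a suitable $t$, and $ab$, $bc'$, $abc'$, whose weights $1+t$, $2-t$, $2$ exceed $1\ge c$. So $P_3$ is strongly equistable.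

**Lemma 6.** For every graph: general partition graph $\Rightarrow$ strongly equistable $\Rightarrow$ equistable.

**Proof.** **Step 1: general partition graphs carry a family of weightings, one for each probability distribution on strong cliques.** Let $G$ be a general partition graph and let $\mathcal K$ be the finite set of its strong cliques. By Lemma 1, $\mathcal K$ covers all vertices and edges; in particular $\mathcal K\ne\emptyset$. For
$$\lambda\in\Lambda:=\Big\{\lambda\in(0,\infty)^{\mathcal K}:\sum_K\lambda_K=1\Big\}\quad\text{put}\quad\varphi_\lambda(x)=\sum_{K\ni x}\lambda_K .$$
Then $\varphi_\lambda(x)>0$, since $x$ lies in some $K\in\mathcal K$. For $S\in\mathcal S$ we have $\varphi_\lambda(S)=\sum_K\lambda_K|K\cap S|=\sum_K\lambda_K=1$.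

**Step 2: given $A$ and $c$, choose $\lambda$.** Let $\emptyset\ne A\notin\mathcal S$, let $c\le1$, and put $n_K=|K\cap A|$, so $\varphi_\lambda(A)=\sum_K\lambda_Kn_K$.

Suppose first that $n_K\ne n_{K'}$ for some $K,K'$. Moving a small amount of weight from $\lambda_K$ to $\lambda_{K'}$ stays in $\Lambda$ and changes $\varphi_\lambda(A)$. So $\varphi_\lambda(A)$ is not constant on $\Lambda$, and it differs from $c$ for some $\lambda$.

Suppose next that $n_K=n$ for all $K$. Then $n\ge1$, because $A\ne\emptyset$ and $\mathcal K$ covers $V$. If $n=1$, then $A$ is stable, since an edge inside $A$ would lie in some $K\in\mathcal K$ and give $n_K\ge2$. It is also maximal: a vertex $y\notin A$ lies in some $K\in\mathcal K$, and $K$ contains a vertex of $A$, which is adjacent to $y$. So $A\in\mathcal S$, a contradiction. Hence $n\ge2$, and $\varphi_\lambda(A)=n>1\ge c$ for every $\lambda$. This proves that $G$ is strongly equistable.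

**Step 3: from strong equistability, one weighting for all sets at once.** Let $G$ be strongly equistable. If there is no nonempty $A\notin\mathcal S$, then $V\in\mathcal S$. A proper subset of $V$ is then not a maximal stable set, so $V$ is the only nonempty subset of $V$. Thus $G=K_1$, which is equistable with weight $1$.

Otherwise let $A_1,\dots,A_N$, $N\ge1$, be the nonempty subsets of $V$ that are not in $\mathcal S$, and let
$$\Phi=\{\varphi\in(0,\infty)^V:\varphi(S)=1\text{ for all }S\in\mathcal S\}.$$
This set is convex. Taking $c=1$ in the definition, for each $j$ there is $\psi_j\in\Phi$ with $\psi_j(A_j)\ne1$. We construct $\varphi_1,\dots,\varphi_N\in\Phi$ such that $\varphi_i(A_j)\ne1$ for all $j\le i$. Put $\varphi_1=\psi_1$. Given $\varphi_i$ with $i<N$, keep $\varphi_{i+1}=\varphi_i$ if $\varphi_i(A_{i+1})\ne1$. If $\varphi_i(A_{i+1})=1$, put $\varphi_{i+1}=(1-t)\varphi_i+t\psi_{i+1}$ with $0<t<1$. This lies in $\Phi$ by convexity, and $\varphi_{i+1}(A_{i+1})=1+t(\psi_{i+1}(A_{i+1})-1)\ne1$. For $t$ small enough, the finitely many inequalities $\varphi_{i+1}(A_j)\ne1$, $j\le i$, persist by continuity.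

Let $\varphi=\varphi_N$. Then $\varphi(S)=1$ for $S\in\mathcal S$, $\varphi(A)\ne1$ for every nonempty $A\notin\mathcal S$, and $\varphi(\emptyset)=0$. Each vertex lies in some $S\in\mathcal S$, and $\varphi>0$, so $\varphi\le1$. Hence $G$ is equistable. $\square$

**Theorem 2.** For a perfect graph $G$ the following are equivalent:

1. $G$ is a general partition graph;
2. $G$ is equistable;
3. $G$ is strongly equistable;
4. there is $\varphi:V\to(0,\infty)$ such that all maximal stable sets have weight $1$ and no non-stable set has weight $1$;
5. every edge of $G$ lies in a strong clique.

**Proof.** (1)⇒(3)⇒(2) is Lemma 6. For (2)⇒(4), an equistable weighting is positive by Lemma 2, and a non-stable set is not a maximal stable set, so its weight is not $1$. For (4)⇒(5), Lemma 3 supplies the equalities $\chi_w=\omega_w$ for $w=\sigma+\chi_F\ge1$, and Lemma 5 applies.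

For (5)⇒(1) we use Lemma 1, so it remains to cover the vertices. A non-isolated vertex lies in an edge, hence in a strong clique. An isolated vertex $x$ can be added to any stable set, so it lies in every maximal stable set, and $\{x\}$ is a strong clique. $\square$

## The equalities needed in an arbitrary graph

Perfection entered only through the equalities $\chi_w=\omega_w$ for $w=\sigma+\chi_F$. For arbitrary graphs these are exactly what is needed.

**Theorem 3.** A graph $G$ is a general partition graph if and only if it is equistable and $\chi_w=\omega_w$ for each of the finitely many weights $w=\sigma+\chi_F$, where $F$ runs over the vertices and edges of $G$.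

**Proof.** (⇐) By Lemma 2 and equistability, the weighting satisfies the hypotheses of Lemma 5. So every vertex and edge lies in a strong clique, and Lemma 1 applies.

(⇒) $G$ is equistable by Lemma 6. Fix $F$ and $w=\sigma+\chi_F$. Lemma 1 gives a strong clique $K\supseteq F$, and $w(K)=\sigma(K)+|K\cap F|=m+|F|$ by (3), so $\omega_w\ge m+|F|$. On the other hand, all members of $\mathcal S$ (covering $\sigma$) together with one maximal stable set through each vertex of $F$ cover $w$ with $m+|F|$ sets. With (2) we get
$$\chi_w\le m+|F|\le\omega_w\le\chi_w ,$$
so equality holds throughout. $\square$

## Limits: imperfect graphs, and triangles in place of edges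

**Perfection cannot simply be dropped.** Milanič and Trotignon ("Equistarable graphs and counterexamples to three conjectures on equistable graphs", J. Graph Theory) constructed equistable graphs that are not general partition graphs. By Theorem 3, each of those graphs violates one of the equalities $\chi_w=\omega_w$ listed there.

**"Edge" in (5) cannot be strengthened to "triangle".** Look first at where the argument breaks. If $F$ is a triangle in no strong clique, and still $\chi_w=\omega_w$ for $w=\sigma+\chi_F$, the proof of Lemma 4 goes through word for word, but now $\sum_Sy_S=2$. Then $\sum_{z\in K}T(z)=2$ for strong $K$, so $T$ may take the value $2$ and need not be the incidence vector of a set. Moreover $\varphi(T)=2$, which contradicts nothing in the definition of equistability.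

Here is a graph where the triangle version is false. Let $G$ be the complement of the line graph of the cube $Q_3$, whose vertices are $000,\dots,111$, two of them being adjacent when they differ in exactly one coordinate (the *direction* of the edge). The vertices of $G$ are the edges of $Q_3$, and two are adjacent in $G$ when they are disjoint. $G$ is perfect, since line graphs of bipartite graphs and complements of perfect graphs are perfect.

*Maximal stable sets.* A stable set of $G$ is a set of pairwise intersecting edges of $Q_3$. Pairwise intersecting edges of a graph either have a common vertex or form a triangle, and $Q_3$ is triangle-free. So every stable set is contained in a vertex star, the set of the three edges at a vertex. Each star is maximal: three edges at $v$ have only $v$ in common, so no other star contains them. The maximal stable sets of $G$ are exactly the vertex stars.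

*Cliques.* The cliques of $G$ are the matchings of $Q_3$. A matching is strong if and only if it meets every star, that is, covers every vertex. So the strong cliques are the perfect matchings.

*Every edge of $G$ lies in a strong clique.* We show that any two disjoint edges of $Q_3$ lie in a perfect matching. If they have the same direction, take all edges of that direction. If they have different directions, split $Q_3$ along the third direction into two $4$-cycles; each of the two edges lies in one of them. Two edges of different directions in the same $4$-cycle share a vertex, so our edges lie in different $4$-cycles, and each extends to a perfect matching of its own $4$-cycle. The union is a perfect matching of $Q_3$. So $G$ satisfies (5), and by Theorem 2 all of (1)–(5).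

*Some triangle of $G$ lies in no strong clique.* Deleting the antipodal vertices $000$ and $111$ from $Q_3$ leaves the $6$-cycle $100,110,010,011,001,101$. Its perfect matching
$$\{100,110\},\quad\{010,011\},\quad\{001,101\}$$
consists of three disjoint edges, so it is a triangle of $G$. A perfect matching of $Q_3$ containing it would have to match the two remaining vertices $000$ and $111$ to each other, and they are not adjacent. So this triangle lies in no strong clique, although $G$ is a perfect equistable graph.
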